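\title{The number of unit squares spanned by $n$ points}

\begin{abstract}
Let $q(n)$ be the largest number of unit squares spanned by $n$ points of a Euclidean space of unrestricted dimension. Three vertices of a square determine the fourth, so $q(n)=O(n^3)$. We prove that $q(n)=o(n^3)$ and, more precisely, that $q(n)=n^3\exp(-\Theta(\sqrt{\log n}))$. In fixed dimension $m$ the optimal exponent is $3-\Theta(1/m)$. The upper bounds pass from a set with many squares to a large set of unit vectors with a small difference set, and show that such a set does not fit on a sphere of low dimension. The lower bounds come from integer grids. The bound $o(n^3)$ needs only textbook additive combinatorics; the sharp upper bound uses the polynomial Freiman--Ruzsa theorem.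
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For a finite set $S$ of points in Euclidean space $\mathbb R^m$, let $q(S)$ be the number of \emph{unit squares} of $S$, that is, of $4$-element subsets of $S$ that are vertex sets of a square of side $1$. Let $q_m(n)$ be the maximum of $q(S)$ over $n$-point sets $S\subset\mathbb R^m$, and let $q(n)=\max_m q_m(n)$ be the maximum over all dimensions. Three vertices of a square determine the fourth, so $q(n)\le\binom n3$.

In the plane this is far from the truth: two adjacent vertices lie in at most two squares, so $q_2(n)\le n^2$. In $\mathbb R^4$ quadratically many squares do occur. Take $n/4$ antipodal pairs $\pm y$ on the circle of radius $1/\sqrt2$ about the origin in the plane of the first two coordinates, and $n/4$ antipodal pairs $\pm z$ on the same circle in the plane of the last two. The points $y,z,-y,-z$ always form a unit square, so $q_4(n)\ge n^2/16$ when $4\mid n$. It is also known that for $m$ sufficiently large and $k=\lfloor\sqrt m/2\rfloor$ there are sets of $N=\binom m{2k}$ points in $\mathbb R^m$ with at least $N^2$ unit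 squares. The question that we answer is posed in \cite{ERT2}:
\begin{quote}
Is $q(n)=o(n^3)$ as $n\to\infty$?
\end{quote}

A unit square is a set $\{x,\,x+u,\,x+v,\,x+u+v\}$ with $|u|=|v|=1$ and $u\cdot v=0$, so it makes an additive demand and a metric one. Each demand alone can be met as often as one could wish. In an arithmetic progression a positive proportion of all triples of points $x,x+u,x+v$ have the fourth point $x+u+v$ in the set; in a regular simplex all distances equal $1$. But the progression has at most $n-1$ unit distances, and the vertices of the simplex are affinely independent, so no four of them form a parallelogram. A grid $\{1,\dots,M\}^d$ with $n=M^d$ points is a compromise. A share at least $(2/3)^d$ of the triples closes up to a parallelogram, and the shape $(|u|^2,|v|^2,u\cdot v)$ of the parallelogram takes only $O(d^3M^6)$ values, so one shape occurs $n^3/\Lambda$ times with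
\[
\log\Lambda\le d\log\tfrac32+\frac{6\log n}{d}+O(1+\log d).
\]
For $d\approx\sqrt{\log n}$ this is $O(\sqrt{\log n})$. If the popular shape can be turned into a square, then $q(n)=n^{3-o(1)}$; and if grids are essentially the best compromise, then $q(n)=o(n^3)$ with a saving $e^{\Theta(\sqrt{\log n})}$. Both guesses are right.

The upper bounds hold for a larger count than $q(S)$. For a finite set $A$ in an abelian group let
\[
r_A(w)=\#\{(a,b)\in A^2: a-b=w\},\qquad E(A)=\sum_w r_A(w)^2 .
\]
The \emph{additive energy} $E(A)$ counts quadruples $(a,b,a',b')\in A^4$ with $a-b=a'-b'$, that is, labeled and possibly degenerate parallelograms. Since $r_A(w)\le|A|$ and $\sum_w r_A(w)=|A|^2$, we have $E(A)\le|A|^3$. For finite $S\subset\mathbb R^m$ with $|S|=n$ put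
\[
P(S)=\sum_{|u|=1}r_S(u)^2 ,
\]
the part of the energy that comes from parallelograms with a pair of opposite sides of length $1$. Assign to each unit square one quadruple $(x+u,\,x,\,x+u+v,\,x+v)$. It is counted by $r_S(u)^2$, and its entries recover the square. Hence
\begin{equation}\label{eq:qP}
q(S)\le P(S)\le E(S)\le n^3 .
\end{equation}
Throughout, $\log$ is the natural logarithm, and an \emph{absolute} constant depends on nothing, in particular not on the dimension.

\begin{theorem}\label{thm:log}
There are absolute constants $C,c>0$ such that $q(S)\le P(S)\le C\,n^3(\log n)^{-c}$ for every set $S$ of $n\ge2$ points in any Euclidean space. In particular $q(n)=o(n^3)$.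
\end{theorem}

\begin{theorem}\label{thm:sharp}
There are absolute constants $C,c>0$ such that $P(S)\le Cn^3e^{-c\sqrt{\log n}}$ for every set $S$ of $n\ge2$ points in any Euclidean space, and $q(n)\ge n^3e^{-8\sqrt{\log n}}$ for all large $n$. Hence, for all large $n$,
\[
n^3e^{-8\sqrt{\log n}}\le q(n)\le Cn^3e^{-c\sqrt{\log n}} .
\]
\end{theorem}

\begin{theorem}\label{thm:dim}
There is an absolute constant $c>0$ such that $q_m(n)\le C_mn^{3-c/(m+1)}$ for all $m$ and $n$, where $C_m$ depends only on $m$. For $m\ge4$ there are $c_m>0$ and $n_0(m)$ such that $q_m(n)\ge c_mn^{3-6/\lfloor m/4\rfloor}$ for $n\ge n_0(m)$. So the optimal exponent is $3-\Theta(1/m)$ as $m\to\infty$.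
\end{theorem}

The last sentence means that for $m\ge4$ all limit points of $\log q_m(n)/\log n$, as $n\to\infty$, lie between $3-6/\lfloor m/4\rfloor$ and $3-c/(m+1)$. Thus a bound $O(n^{3-\varepsilon})$ with fixed $\varepsilon>0$ holds in each dimension, and no such bound holds when the dimension is unrestricted. The numerical constants in the lower bounds are stated with room to spare; only the orders matter. Theorem~\ref{thm:sharp} contains Theorem~\ref{thm:log}, which we prove separately because its proof needs only textbook additive combinatorics, while the upper bound in Theorem~\ref{thm:sharp} rests on the polynomial Freiman--Ruzsa theorem.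

The three upper bounds are one argument. From a set $S$ with $P(S)=n^3/K$ we extract a large set of unit vectors with large energy (Section~\ref{sec:energy}). A set of unit vectors with a small difference set that lies in a flat of low dimension must be small (Section~\ref{sec:sphere}). It remains to pass from large energy to a small difference set and to bound the dimension; three ways of bounding it give the three theorems (Section~\ref{sec:upper}). The lower bounds are proved in Section~\ref{sec:grid}, which can be read independently.

\section{Popular unit differences have large energy}\label{sec:energy}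

Suppose that $P(S)\ge n^3/K$. Two consequences are immediate, and neither is enough. First, $E(S)\ge n^3/K$, so $S$ is additively structured; but so is a progression. Second, $P(S)\le n\sum_{|u|=1}r_S(u)$, so a share $1/K$ of all ordered pairs of points are at distance $1$; but this holds for a simplex, and for the two circles in $\mathbb R^4$. To play the two facts against each other we need one object that is structured and metrically constrained at once. The set $S$ need not lie on a sphere, but the unit vectors that occur often as differences in $S$ do, and they inherit structure from $S$: if $x+u$ and $x+v$ both lie in $S$, then $u-v$ is a difference of $S$.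

\begin{lemma}\label{lem:energy}
Let $S\subset\mathbb R^m$, $|S|=n$, and $P(S)\ge n^3/K$ with $K\ge1$. Then there is a finite set $U\subset\mathbb R^m$ of unit vectors with
\[
|U|\ge\frac n{2K}\qquad\text{and}\qquad E(U)\ge\frac{|U|^3}{(2K)^5}.
\]
\end{lemma}

\begin{proof}
Let $U=\{u:|u|=1,\ r_S(u)\ge n/(2K)\}$, a subset of the finite set of differences of $S$. The unit vectors outside $U$ contribute at most $\frac n{2K}\sum_wr_S(w)=\frac{n^3}{2K}$ to $P(S)$. Hence $\sum_{u\in U}r_S(u)^2\ge n^3/(2K)$, and since each term is at most $n^2$, we get $|U|\ge n/(2K)$.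

For $x\in S$ let $U_x=\{u\in U:x+u\in S\}$. A vector $u\in U$ lies in $U_x$ for exactly $r_S(u)$ points $x$, so $\sum_x|U_x|=\sum_{u\in U}r_S(u)\ge|U|\,n/(2K)$, and by the Cauchy--Schwarz inequality
\[
\sum_{x\in S}|U_x|^2\ge\frac1n\Bigl(\frac{|U|\,n}{2K}\Bigr)^2=\frac{n|U|^2}{(2K)^2}.
\]
The left side counts triples $(x,u,v)\in S\times U\times U$ with $x+u,\,x+v\in S$. For fixed $u,v$ the map $x\mapsto(x+u,x+v)$ is injective and its values are pairs in $S^2$ with difference $u-v$, so at most $r_S(u-v)$ points $x$ qualify. Grouping the pairs $(u,v)$ by $w=u-v$ and using Cauchy--Schwarz again,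
\[
\sum_{x\in S}|U_x|^2\le\sum_{u,v\in U}r_S(u-v)=\sum_wr_U(w)\,r_S(w)\le E(U)^{1/2}E(S)^{1/2}\le E(U)^{1/2}n^{3/2}.
\]
Comparing the two bounds and using $|U|/n\ge1/(2K)$,
\[
E(U)\ge\frac{n^2|U|^4}{(2K)^4n^3}=\frac{|U|^3}{(2K)^4}\cdot\frac{|U|}{n}\ge\frac{|U|^3}{(2K)^5}.
\qedhere
\]
\end{proof}

The proof never used that the elements of $U$ have length $1$. That fact enters only now, and in the plane the whole argument can be finished in a few lines.

\begin{example}[The plane]\label{ex:plane}
Let $U$ be a finite subset of the unit circle in $\mathbb R^2$ and let $w\ne0$. If $w=x-y$ with $x,y\in U$, then $|x-w|^2=|y|^2=1=|x|^2$, that is, $2\,x\cdot w=|w|^2$. This is the equation of a line, which meets the circle in at most two points. So $r_U(w)\le2$ for $w\ne0$, and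
\[
E(U)\le|U|^2+2\sum_{w\ne0}r_U(w)\le3|U|^2 .
\]
If $S\subset\mathbb R^2$ has $P(S)=n^3/K$, Lemma~\ref{lem:energy} gives $|U|\le3(2K)^5$ and then $n\le2K|U|\le3(2K)^6$. Hence $P(S)\le3n^{3-1/6}$.
\end{example}

In $\mathbb R^3$ the equation $2\,x\cdot w=|w|^2$ cuts a whole circle out of the sphere, and the pointwise bound on $r_U$ is lost: if $U$ consists of unit vectors $(p,h)$ and their mirror images $(p,-h)$, with $p\in\mathbb R^2$ and $h>0$ fixed, then $w=(0,0,2h)$ has $r_U(w)=|U|/2$. One difference $x-y$ no longer locates $x$. Several differences with the same $x$ do.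

\section{Difference sets on a sphere}\label{sec:sphere}

A \emph{flat} is a translate $F=p+D$ of a linear subspace $D$, its \emph{direction space}, and $\dim F=\dim D$. The \emph{affine span} of a nonempty set is the smallest flat that contains it. Points $w_0,\dots,w_k$ are \emph{affinely independent} if their affine span has dimension $k$; equivalently, each $w_i$ lies outside the affine span of its predecessors. We write $A\pm B=\{a\pm b:a\in A,\ b\in B\}$.

Let $x,w_0,\dots,w_d$ be unit vectors in $\mathbb R^d$ and put $t_i=x-w_i$. Then $x$ is at distance $1$ from each $t_i$. If the $w_i$ are affinely independent, so are the $t_i$, and $x$ is the circumcenter of the simplex $t_0\cdots t_d$. So $d+1$ differences encode $d+2$ elements of a spherical set $V$, which forces roughly $|V|^{d+2}\le|V-V|^{d+1}$. The difficulty is that affinely independent tuples may be rare, because most of $V$ may lie in a hyperplane. In that case we descend to the hyperplane, paying a factor $2$ for each dimension lost, until no further concentration occurs.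

\begin{lemma}\label{lem:sphere}
Let $V$ be a finite nonempty set of unit vectors in $\mathbb R^m$ that lies in a flat $F_0$ of dimension $d$, and suppose that $|V-V|\le L|V|$. Then
\[
|V|\le2^{(d+1)^2}L^{d+1}.
\]
\end{lemma}

\begin{proof}
\emph{Descent.} Call a flat $G\subset F_0$ \emph{rich} if $|V\cap G|\ge2^{-(d-\dim G)}|V|$. The flat $F_0$ is rich. Fix a rich flat $F$ of minimal dimension $k$, and let $W=V\cap F$, so that $|W|\ge2^{-(d-k)}|V|$. Every flat $G\subsetneq F$ contains fewer than $|W|/2$ points of $W$: otherwise, since $\dim G\le k-1$,
\[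
|V\cap G|\ge\tfrac12|W|\ge2^{-(d-k+1)}|V|\ge2^{-(d-\dim G)}|V|,
\]
and $G$ would be a rich flat of smaller dimension.

\emph{Many independent tuples.} Choose $w_0\in W$ arbitrarily, and for $i=1,\dots,k$ choose $w_i\in W$ outside the affine span of $w_0,\dots,w_{i-1}$. This span is a flat of dimension $i-1<k$ inside $F$, so more than $|W|/2$ choices remain for $w_i$. There are thus at least $2^{-k}|W|^{k+1}$ affinely independent tuples $(w_0,\dots,w_k)\in W^{k+1}$.

\emph{The encoding.} Consider the map
\[
(x,w_0,\dots,w_k)\longmapsto(t_0,\dots,t_k)=(x-w_0,\dots,x-w_k)\in(V-V)^{k+1},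
\]
where $x\in V$ and $(w_0,\dots,w_k)$ is an affinely independent tuple in $W^{k+1}$. We show that it is injective. Let $D$ be the direction space of $F$; both depend on $V$ only, not on the tuple. The $k$ vectors $t_i-t_0=w_0-w_i$ ($1\le i\le k$) are linearly independent and lie in $D$, so they form a basis of $D$. Since $|x-t_i|^2=|w_i|^2=1$ for all $i$, subtracting the equation for $0$ from the equation for $i$ gives
\[
2\,x\cdot(t_i-t_0)=|t_i|^2-|t_0|^2\qquad(1\le i\le k).
\]
So the $t_i$ determine the inner products of $x$ with a basis of $D$, and hence the orthogonal projection of $x$ to $D$. When $k<m$ this leaves the component in $D^\perp$ open, but $x-t_0=w_0$ lies in $F$, and all of $F$ projects to one point $p$ of $D^\perp$. So the projection of $x$ to $D^\perp$ is $p$ plus the projection of $t_0$. Thus the $t_i$ determine $x$, and then $w_i=x-t_i$.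

\emph{Counting.} Injectivity gives $|V|\cdot2^{-k}|W|^{k+1}\le(L|V|)^{k+1}$. Inserting the lower bound for $|W|$ and dividing by $|V|^{k+1}$,
\[
|V|\le2^{k+(d-k)(k+1)}L^{k+1}.
\]
The factors $d-k$ and $k+1$ have sum $d+1$, so their product is at most $(d+1)^2/4$, and $k\le d\le\frac34(d+1)^2$; the exponent of $2$ is at most $(d+1)^2$. Finally $|V-V|\ge|V|$ forces $L\ge1$, so $L^{k+1}\le L^{d+1}$.
\end{proof}

\begin{remark}\label{rem:sphere}
The sphere is used once, in the equations $|x-t_i|=1$; this is the only place where the proofs of the upper bounds use the metric. Without it the lemma fails: an arithmetic progression has $d=1$, $L=2$ and any size. The exponent of $L$ must grow linearly with $d$. Indeed $|y|^2$ takes at most $dM^2$ values on $\{1,\dots,M\}^d$, so some sphere about the origin contains at least $M^{d-2}/d$ grid points; their difference set has at most $(2M)^d$ elements. After rescaling we get a set $V$ of unit vectors that satisfies the hypothesis with $L=2^ddM^2$ and has $|V|\ge M^{d-2}/d$, which is of order $L^{(d-2)/2}$ for fixed $d$.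
\end{remark}

\section{Bounding the dimension: the upper bounds}\label{sec:upper}

\subsection*{From energy to a small difference set}
Lemma~\ref{lem:energy} delivers large energy, and Lemma~\ref{lem:sphere} asks for a small difference set. The second property implies the first, since $|A|^4=\bigl(\sum_wr_A(w)\bigr)^2\le|A-A|\,E(A)$. The converse fails as it stands: a progression together with equally many points whose differences are all distinct has energy of order $|A|^3$ and a difference set of order $|A|^2$. It holds after passing to a subset, with polynomial losses.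

\begin{theorem}[Balog--Szemer\'edi--Gowers; {\cite{Gowers}, \cite[\S2.5]{TV}}]\label{thm:BSG}
There is an absolute constant $C_1\ge1$ with the following property. If $A$ is a finite nonempty subset of an abelian group, $L_0\ge2$, and $E(A)\ge|A|^3/L_0$, then some $A'\subset A$ has $|A'|\ge L_0^{-C_1}|A|$ and $|A'-A'|\le L_0^{C_1}|A'|$.
\end{theorem}

The results on dimension below are stated for sumsets. The following case of the Pl\"unnecke--Ruzsa inequality converts one hypothesis into the other.

\begin{theorem}[Pl\"unnecke--Ruzsa]\label{thm:PR}
If $A$ is a finite subset of an abelian group and $|A-A|\le L|A|$, then $|A+A|\le L^2|A|$.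
\end{theorem}

For the rest of this section, $S\subset\mathbb R^m$ is a set of $n$ points with $P(S)>0$; if $P(S)=0$, which includes the case $n=1$, there is nothing to prove. Put
\[
K=\frac{n^3}{P(S)}\ge1,\qquad L=(2K)^{5C_1}\ge32 .
\]
An upper bound for $P(S)$ is a lower bound for $K$, so the task is to show that $L$ is large in terms of $n$.

\begin{proposition}\label{prop:V}
There is a finite nonempty set $V\subset\mathbb R^m$ of unit vectors with
\[
n\le L^2|V|,\qquad|V-V|\le L|V|,\qquad|V+V|\le L^2|V| .
\]
\end{proposition}

\begin{proof}
Take $U$ from Lemma~\ref{lem:energy} and apply Theorem~\ref{thm:BSG} with $L_0=(2K)^5$, so that $L_0^{C_1}=L$. This gives $V\subset U$ with $|V-V|\le L|V|$ and $|V|\ge|U|/L\ge n/(2KL)\ge n/L^2$, because $L\ge2K$. The last inequality is Theorem~\ref{thm:PR}.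
\end{proof}

Lemma~\ref{lem:sphere} now gives $\log n=O(d^2+(d+1)\log L+1)$, where $d$ is the dimension of the affine span of $V$. Everything depends on what is known about $d$.

\subsection*{Fixed dimension}
Here the trivial bound $d\le m$ suffices.

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:dim}]
Apply Lemma~\ref{lem:sphere} to $V$ with $F_0=\mathbb R^m$. Since $m+3\le2(m+1)$,
\[
n\le L^2|V|\le2^{(m+1)^2}L^{m+3}\le2^{(m+1)^2}(2K)^{10C_1(m+1)} .
\]
Let $c=1/(10C_1)<1$ and raise this to the power $c/(m+1)$: we get $n^{c/(m+1)}\le2^{m+1}\cdot2K$. By \eqref{eq:qP}, $q(S)\le P(S)=n^3/K\le2^{m+2}n^{3-c/(m+1)}$.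
\end{proof}

\subsection*{Unrestricted dimension, by Freiman's lemma}
When $m$ is arbitrary, the additive structure of $V$ must itself limit the dimension. It does: a set that spans many dimensions has a large sumset.

\begin{theorem}[Freiman's lemma; {\cite[Lemma 5.13]{TV}}]\label{thm:F}
If $A\subset\mathbb R^m$ is finite with affine span of dimension $d$, then $|A+A|\ge(d+1)|A|-\frac{d(d+1)}2$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:log}]
Let $d$ be the dimension of the affine span of $V$. Then $|V|\ge d+1$, so $\frac{d(d+1)}2\le\frac d2|V|$, and Theorem~\ref{thm:F} gives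
\[
L^2|V|\ge|V+V|\ge(d+1)|V|-\tfrac d2|V|=\bigl(\tfrac d2+1\bigr)|V| .
\]
Therefore $d+1\le2L^2$. By Proposition~\ref{prop:V} and Lemma~\ref{lem:sphere}, using $\log L\le L$ and $\log2\le1$,
\[
\log n\le2\log L+(d+1)^2\log2+(d+1)\log L\le2L+4L^4+2L^3\le8L^4=8(2K)^{20C_1}.
\]
With $c=1/(20C_1)$ this reads $(\log n)^c\le8^c\cdot2K\le4K$, so $P(S)=n^3/K\le4n^3(\log n)^{-c}$. The inequality $q(S)\le P(S)$ is \eqref{eq:qP}.
\end{proof}

\subsection*{Unrestricted dimension, by the weak polynomial Freiman--Ruzsa theorem}
The loss in the last proof is the bound on $d$, which is polynomial in $L$. For a whole set nothing much better holds: $d+1$ affinely independent points have $|A+A|=\frac{d+2}2|A|$. But Lemma~\ref{lem:sphere} may be applied to a subset of $V$, at the price of a worse constant $L$, and for a large subset the dimension is logarithmic.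

\begin{theorem}[Weak polynomial Freiman--Ruzsa theorem over $\mathbb Z$]\label{thm:PFR}
There is an absolute constant $C_2\ge1$ with the following property. If $A\subset\mathbb Z^D$ is finite and nonempty and $|A+A|\le\kappa|A|$ with $\kappa\ge2$, then some $A'\subset A$ has $|A'|\ge\kappa^{-C_2}|A|$ and affine span of dimension at most $C_2\log\kappa$.
\end{theorem}

Green, Manners and Tao \cite{GMT} proved that this follows from the polynomial Freiman--Ruzsa conjecture over $\mathbb F_2$, and that conjecture was proved by Gowers, Green, Manners and Tao \cite{GGMT}. The logarithm cannot be lowered: $A=\{1,\dots,M\}^D$ satisfies the hypothesis with $\kappa=2^D$, and a hyperplane meets each line in some coordinate direction at most once and so contains at most $|A|/M$ points of $A$; for $M>\kappa^{C_2}$ the set $A'$ must have the full dimension $D=\log_2\kappa$.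

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:sharp}]
Theorem~\ref{thm:PFR} concerns $\mathbb Z^D$, so we transfer $V$ there and bring the dimension bound back. The additive subgroup $\Gamma$ of $\mathbb R^m$ generated by $V$ is finitely generated and torsion-free, so there is an isomorphism $\varphi:\Gamma\to\mathbb Z^D$ for some $D$. It preserves the size of sumsets: $|\varphi(V)+\varphi(V)|\le L^2|\varphi(V)|$. Theorem~\ref{thm:PFR} with $\kappa=L^2$ gives $V'\subset V$ with $|V'|\ge L^{-2C_2}|V|$ such that the affine span of $\varphi(V')$ in $\mathbb R^D$ has dimension $j\le2C_2\log L$.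

The map $\varphi^{-1}$ is additive but need not respect real linear relations; it does respect integer ones, and these suffice. Choose $g_1,\dots,g_j\in V'-V'$ such that $\varphi(g_1),\dots,\varphi(g_j)$ is a basis of the direction space of that span. For $g\in V'-V'$, the coefficients of $\varphi(g)$ in this basis are the unique solution of a linear system with integer data, so they are rational. Clearing denominators, $s\,\varphi(g)=\sum_is_i\varphi(g_i)$ with integers $s\ne0$ and $s_i$, hence $sg=\sum_is_ig_i$ in $\mathbb R^m$. So $V'-V'$ lies in the real span of $g_1,\dots,g_j$, and $V'$ lies in a flat of dimension $d\le j\le2C_2\log L$.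

The difference set of $V'$ is still small: $|V'-V'|\le|V-V|\le L|V|\le L^{1+2C_2}|V'|$. Since $C_2\ge1$ and $\log L\ge\log32>1$, we have $d+1\le3C_2\log L$ and $1+2C_2\le3C_2$. Lemma~\ref{lem:sphere}, applied to $V'$ with $L^{1+2C_2}$ in place of $L$, gives
\[
\log|V'|\le(d+1)^2\log2+(d+1)(1+2C_2)\log L\le18\,C_2^2(\log L)^2 .
\]
From $n\le L^2|V|\le L^{2+2C_2}|V'|$ we obtain
\[
\log n\le4C_2\log L+18\,C_2^2(\log L)^2\le25\,C_2^2(\log L)^2 ,
\]
that is, $\sqrt{\log n}\le5C_2\log L=25C_1C_2\log(2K)$. With $c=1/(25C_1C_2)$ this says $2K\ge e^{c\sqrt{\log n}}$, so $P(S)=n^3/K\le2n^3e^{-c\sqrt{\log n}}$.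
\end{proof}

Of the three conditions $|u|=1$, $|v|=1$, $u\cdot v=0$ that define a unit square, the upper bounds use only the first. The construction below satisfies all three, so by Theorem~\ref{thm:sharp} the other two affect at most the constant in the exponent.

\section{Squares in a grid: the lower bounds}\label{sec:grid}

Write $[M]=\{1,\dots,M\}$. Pigeonholing in $[M]^d$ produces many congruent parallelograms, but it gives no control over their shape, and the popular shape need not be a square. The remedy is an identity: for any $u,v\in\mathbb R^d$, the vectors $(u,v)$ and $(v,-u)$ in $\mathbb R^{2d}$ are orthogonal and of equal length. The pair $(v,-u)$ describes the same parallelogram as $(u,v)$, traversed from the next vertex $x+u$. So the product of a parallelogram with a relabeled parallelogram of the same shape is a square in twice the dimension. For $d=1$, take the degenerate parallelogram $x=1$, $u=2$, $v=1$ in $[4]$, with vertices $x,x+u,x+v,x+u+v$ equal to $1,3,2,4$. Its relabeling starts at $3$ with sides $1$ and $-2$ and has vertices $3,4,1,2$. The product is the square $(1,3),(3,4),(2,1),(4,2)$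 of side $\sqrt5$ in $[4]^2$. The gain is that the two factors can be chosen independently among all parallelograms of the popular shape.

\begin{proposition}\label{prop:grid}
For all integers $d\ge1$ and $M\ge2$,
\[
q_{2d}(M^{2d})\ge\frac18\Bigl(\frac{E([M])^d}{4d^3M^6}\Bigr)^2\ge(M^{2d})^3\cdot\frac{(2/3)^{2d}}{2^7d^6M^{12}} .
\]
\end{proposition}

\begin{proof}
\emph{Parallelograms.} Consider the triples $(x,u,v)\in(\mathbb Z^d)^3$ with $x,\,x+u,\,x+v,\,x+u+v\in[M]^d$. The condition is imposed on each coordinate separately. In one coordinate, a given $u$ leaves $r_{[M]}(u)$ choices for $x$ and as many for $x+v$, so there are $E([M])$ triples, and $r_{[M]}(u)=M-|u|$ for $|u|<M$ gives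
\[
E([M])=M^2+2\sum_{i=1}^{M-1}i^2=M^2+\frac{(M-1)M(2M-1)}3=\frac{2M^3+M}3 .
\]
The number of triples in dimension $d$ is $N_0=E([M])^d$. For $M\ge2$ we have $2M^2+1\ge9$, so $E([M])\ge3M$ and $N_0\ge2M^d$. Exactly $M^d$ triples have $u=v=0$. We discard them, since they would produce squares of side $0$, and let $\mathcal T$ be the set of remaining triples; $|\mathcal T|\ge N_0/2$.

\emph{A popular shape.} Let $T(\alpha,\beta,\gamma)$ be the set of $(x,u,v)\in\mathcal T$ with $|u|^2=\alpha$, $|v|^2=\beta$, $u\cdot v=\gamma$. All coordinates of $u$ and $v$ are integers of absolute value at most $M-1$. So $\alpha$ and $\beta$ each take at most $d(M-1)^2+1\le dM^2$ values, and $\gamma$ takes at most $2d(M-1)^2+1\le2dM^2$ values. Hence for some $(\alpha,\beta,\gamma)$,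
\[
Q:=|T(\alpha,\beta,\gamma)|\ge\frac{N_0/2}{2d^3M^6}=\frac{N_0}{4d^3M^6},
\]
and $R:=\alpha+\beta>0$ because $(u,v)\ne(0,0)$ on $\mathcal T$.

\emph{Relabeling.} The map $(x,u,v)\mapsto(x+u,\,v,\,-u)$ is injective. The four points of the image triple are $x+u$, $x+u+v$, $x$, $x+v$, the same as before, so the map sends $\mathcal T$ to $\mathcal T$, and it sends $T(\alpha,\beta,\gamma)$ into $T(\beta,\alpha,-\gamma)$. Hence $|T(\beta,\alpha,-\gamma)|\ge Q$.

\emph{Products.} For $(x_1,u_1,v_1)\in T(\alpha,\beta,\gamma)$ and $(x_2,u_2,v_2)\in T(\beta,\alpha,-\gamma)$ let $x=(x_1,x_2)$, $u=(u_1,u_2)$, $v=(v_1,v_2)$ in $\mathbb Z^{2d}$. Then $x,\,x+u,\,x+v,\,x+u+v\in[M]^{2d}$ and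
\[
|u|^2=\alpha+\beta=R,\qquad|v|^2=\beta+\alpha=R,\qquad u\cdot v=\gamma-\gamma=0,
\]
so these four points form a square of side $\sqrt R$. We obtain at least $Q^2$ distinct triples $(x,u,v)$. A square arises from at most $8$ of them: four choices of the vertex $x$, and two orders of the sides at $x$. So the set $R^{-1/2}[M]^{2d}$ of $M^{2d}$ points has at least $Q^2/8$ unit squares, which is the first inequality. The second follows from $E([M])\ge\frac23M^3$.
\end{proof}

Already $M=2$ goes beyond the exponent $2$: here $E([2])=6$, and for $n=4^d$ the first inequality gives $q(n)\ge36^d/(2^{19}d^6)=n^{\log_26}/(2^{19}d^6)$, with $\log_26>5/2$. For fixed $M$ the factor $(E([M])/M^3)^{2d}$ costs a power of $n$; for fixed $d$ the factor $M^{-12}$ does. Letting both grow balances the two. To reach every $n$, note that adding points destroys no square, so $q(n)$ and $q_m(n)$ are nondecreasing in $n$.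

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:sharp}]
Let $s=\sqrt{\log n}$, $d=\lceil s\rceil$, $y=n^{1/(2d)}$ and $M=\lfloor y\rfloor$. For $s\ge2$ we have $d\le\frac32s$, so $y=e^{s^2/(2d)}\ge e^{s/3}$. For large $n$ this gives $y\ge4d$, hence $M\ge2$ and, by Bernoulli's inequality,
\[
n\ge M^{2d}\ge n\Bigl(1-\frac1y\Bigr)^{2d}\ge n\Bigl(1-\frac{2d}y\Bigr)\ge\frac n2 .
\]
Further, $M^{12}\le n^{6/d}=e^{6s^2/d}\le e^{6s}$, and $(3/2)^{2d}\le e^d\le e^{s+1}$ because $9/4<e$. Proposition~\ref{prop:grid} gives
\[
q(n)\ge q(M^{2d})\ge\frac{n^3}8\cdot\frac{e^{-7s-1}}{2^7(s+1)^6}\ge n^3e^{-8s}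
\]
as soon as $e^s\ge2^{10}e\,(s+1)^6$, which holds for all large $n$.
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:dim}]
Let $m\ge4$ and $d=\lfloor m/2\rfloor$, so that $\mathbb R^{2d}\subset\mathbb R^m$. For $n\ge4^d$ let $y=n^{1/(2d)}\ge2$ and $M=\lfloor y\rfloor$. Then $M\ge2$ and $M\ge y/2$, so $n\ge M^{2d}\ge4^{-d}n$, and $M^{12}\le n^{6/d}$. Proposition~\ref{prop:grid} gives
\[
q_m(n)\ge q_{2d}(M^{2d})\ge c_m\,n^{3-6/d},\qquad c_m=\frac{4^{-3d}(2/3)^{2d}}{2^7d^6}.
\]
Since $d\ge\lfloor m/4\rfloor$, the stated bound follows. Together with the upper bound of Section~\ref{sec:upper} and the inequality $\lfloor m/4\rfloor\ge m/7$ for $m\ge4$, this shows that the optimal exponent is $3-\Theta(1/m)$.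
\end{proof}

\begin{thebibliography}{9}

\bibitem{ERT2}
\emph{Euclidean Ramsey Theorems, II},
\texttt{https://cs.umd.edu/\allowbreak users/\allowbreak gasarch/\allowbreak TOPICS/\allowbreak ERT/\allowbreak EGMRSStwo.pdf}.

\bibitem{Gowers}
Gowers, GAFA, 1998.

\bibitem{GGMT}
Gowers, Green, Manners and Tao, \emph{On a conjecture of Marton}, Annals of Math.

\bibitem{GMT}
Green, Manners and Tao, \emph{Sumsets and entropy revisited}, Random Structures \& Algorithms.

\bibitem{TV}
Tao and Vu, \emph{Additive Combinatorics}.

\end{thebibliography}
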